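# Two bars out of a triangulated sphere: independence of pairs of dihedral angles

## 1. An octahedron with two equatorial bars removed

Take the octahedron: two apexes $u,v$ and four rim vertices $a_1,a_2,a_3,a_4$ in cyclic order, with edges $a_ia_{i+1}$ (indices mod 4) and $ua_i$, $va_i$. Put the six vertices in $\mathbb R^3$, a rigid bar on each of the 12 edges, and universal joints at the vertices. Now remove the bars $a_2a_3$ and $a_4a_1$. The triangles that have kept all three bars are
$$ua_1a_2,\quad va_1a_2,\quad ua_3a_4,\quad va_3a_4 .$$
The only edges shared by two of them are $a_1a_2$ and $a_3a_4$. So exactly two dihedral angles are left, $\theta_g$ at $g=a_1a_2$ and $\theta_h$ at $h=a_3a_4$.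

What can this framework do? It consists of two hinged pieces, one on $\{u,v,a_1,a_2\}$ and one on $\{u,v,a_3,a_4\}$, which meet only in the points $u$ and $v$. Rotate the second piece about the line $uv$ and keep the first fixed. No bar changes its length and no piece changes its shape, so both angles stay constant, although the framework has changed its form. For instance, let
$$u=(0,0,1),\ v=(0,0,-1),\ a_1=(1,0,0),\ a_2=(0,1,0),\ a_3=(-1,0,0),\ a_4=(0,-1,0).$$
The rotation has velocities $a_3'=(0,-1,0)$, $a_4'=(1,0,0)$ and $0$ elsewhere. It preserves the bar $a_3a_4$ because $(a_3-a_4)\cdot(a_3'-a_4')=(-1,1,0)\cdot(-1,-1,0)=0$, and it preserves $ua_3,va_3,ua_4,va_4$ because $a_3'$ and $a_4'$ are perpendicular to those bars. But $(a_3-a_2)\cdot(a_3'-a_2')=(-1,-1,0)\cdot(0,-1,0)=1\ne0$, so it is not the velocity field of a rigid motion.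

A second motion is
$$u'=(0,0,1),\quad v'=(0,0,-1),\quad a_1'=a_2'=(-1,-1,0),\quad a_3'=a_4'=(1,1,0).$$
Check two bars: $(a_1-u)\cdot(a_1'-u')=(1,0,-1)\cdot(-1,-1,-1)=0$ and $(a_3-v)\cdot(a_3'-v')=(-1,0,1)\cdot(1,1,1)=0$. The other six bars at $u$ and $v$ are the same computation, and $a_1a_2$, $a_3a_4$ are translated. This motion lengthens the distance $|uv|$, and both hinges open with it.

Indeed each of the two angles is tied to $|uv|$. If we brace the angle at $g$, the distance $|uv|$ is fixed, hence the angle at $h$ is fixed as well, and the rotation about $uv$ survives. Two bars out gave two degrees of freedom, there are two angles to measure them with, and the two angles measure the same thing. Is this an accident of small, loosely connected spheres?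

To ask this precisely, let a *triangulated sphere* be a triangulation of the 2-sphere: a finite simple planar graph $G$ with its faces, all of which are triangles. It is *$k$-connected* if $G$ has more than $k$ vertices and deleting fewer than $k$ vertices always leaves it connected. The octahedron is 4-connected. We delete bars $e\ne f$. A face is a *remaining triangle* if none of its edges has been removed, and a *dihedral angle of the remaining triangles* is the angle at an edge shared by two of them. Two such angles are *independent* if their angular velocities parameterize the space of nontrivial infinitesimal motions; equivalently, if bracing both removes all nontrivial infinitesimal motions. "Almost all realizations" means all vertex placements outside a set of measure zero.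

The paper *Infinitesimally Rigid Polyhedra. II: Modified Spherical Frameworks* contains, as its Theorem 4.3, the statement for one bar: in a 4-connected triangulated sphere with one bar removed, almost all realizations flex all the dihedral angles between the remaining triangles. For two bars it is conjectured there that 5-connectivity makes every pair of remaining angles independent. We prove this.

**Theorem 1.** Let $G$ be a 5-connected triangulated sphere, $e\ne f$ edges, $g\ne h$ edges, such that the two faces at $g$ and the two faces at $h$ contain neither $e$ nor $f$. Then for almost all realizations of $G-\{e,f\}$ the dihedral angles at $g$ and $h$ are independent.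

## 2. From angles to bars

Let $H$ be a graph on $n\ge3$ vertices placed in $\mathbb R^3$; we use the same letter for a vertex and its position.

**Definition (motions and rigidity).** An *infinitesimal motion* assigns a velocity $x'\in\mathbb R^3$ to each vertex $x$ so that $(x-y)\cdot(x'-y')=0$ for every edge $xy$. The coefficient matrix of this linear system is the *rigidity matrix*; it has one row for each edge and $3n$ columns. The velocity fields of rigid motions of space are the *trivial* motions; they form a space of dimension 6 if the points are not all collinear, so then the rank is at most $3n-6$. We call $H$ *rigid* if in some placement the space of motions has dimension 6, that is, the rank is $3n-6$.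

If $H$ is rigid, then some $(3n-6)$-minor is a nonzero polynomial in the coordinates, so the rank is $3n-6$ for all placements outside the zero set of a nonzero polynomial, hence for almost all placements. *Generic* will mean: outside finitely many such zero sets, among them those where three points are collinear or four are coplanar. An infinitesimal motion of a rigid graph in generic position is trivial, and a trivial motion that vanishes at three non-collinear points is $0$. A set of edges is *dependent* if its rows are linearly dependent in all generic placements.

We quote one fact: generic realizations of a triangulated sphere are infinitesimally rigid and isostatic, meaning that the rank is $3n-6$ and the rows are independent. Removing two bars lowers the rank by two, so the nontrivial motions of a generic $G-\{e,f\}$ form a space of dimension 2 (all motions modulo the trivial ones). Theorem 4.3 above is not used.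

**Step (replacing an angle by a bar).** We want a statement about ranks only. Let the edge $g=ab$ lie on the faces $abc$ and $abd$, and put $g^*=cd$. Let $r_c,r_d>0$ be the distances of $c,d$ from the line $ab$, and let $p_c,p_d$ be the coordinates along this line of the feet of the perpendiculars. Then
$$|c-d|^2=(p_c-p_d)^2+r_c^2+r_d^2-2r_cr_d\cos\theta_g .$$
Here $p_c-p_d,r_c,r_d$ are smooth functions of the lengths of the five bars $ab,ac,bc,ad,bd$. Along an infinitesimal motion that preserves these five bars, their derivatives vanish, and the chain rule gives
$$(c-d)\cdot(c'-d')=r_cr_d\sin\theta_g\;\theta_g' .\tag{1}$$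
If $a,b,c,d$ are not coplanar, $\sin\theta_g\ne0$. Hence $\theta_g'=0$ if and only if the motion also preserves the length of the bar $g^*$. Define $h^*$ for $h$ in the same way. The linear map sending a motion of $G-\{e,f\}$ to $(\theta_g',\theta_h')\in\mathbb R^2$ kills trivial motions, and the space of nontrivial motions has dimension 2. So the map is a parameterization if and only if only trivial motions have $\theta_g'=\theta_h'=0$. In other words:

**(R)** The angles at $g,h$ are independent generically if and only if $G-\{e,f\}+\{g^*,h^*\}$ is rigid.

There are finitely many choices of $e,f,g,h$, so one null set serves for all of them.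

In the octahedron of Section 1, $g^*=h^*=uv$. The graph in (R) has only $12-2+1=11$ edges and cannot reach rank 12. The same happens in the bipyramid over a $k$-gon, $k\ge4$, with apexes $u,v$: let $g,e,h,f$ be four rim edges. A face contains only one rim edge, so the hypothesis on faces in Theorem 1 holds; $g^*=h^*=uv$, and by (1) a motion with $\theta_g'=0$ has $\theta_h'=0$. The two angles are dependent. The bipyramid is 4-connected: delete at most three vertices; if an apex remains, it is joined to all remaining rim vertices, of which there is at least one, and so is the other apex if it remains; if both apexes are deleted, at most one rim vertex is deleted and the rest of the rim is connected. So "5-connected" cannot be replaced by "4-connected" in Theorem 1.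

## 3. Three moves that preserve rigidity

**T1 (adding a vertex).** If $H-t$ is rigid and $t$ has at least three neighbors in $H$, then $H$ is rigid.

*Proof.* Place $H$ generically. Subtracting a trivial motion, we may take a motion of $H$ to vanish on $H-t$. Then $t'$ is orthogonal to three vectors from $t$ to neighbors, which are linearly independent, so $t'=0$. ∎

For example, a triangle is rigid, hence $K_4$ is rigid, and so is $K_5$ minus an edge: a triangle plus two vertices, each joined to all of it.

**T2 (vertex splitting; Whiteley).** Let $xy$ be an edge of $H$ and let $z\ne w$ be common neighbors of $x,y$. If $H/xy$ (contract $xy$, merge parallel edges) is rigid, so is $H$.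

*Proof.* Let $H$ have $n$ vertices. Take a generic placement of $H/xy$ with the contracted vertex at $v^*$. Place $H$ with $x=y=v^*$, and replace the row of $xy$, which has become zero, by the equation $d\cdot(x'-y')=0$, where $d$ is a vector outside the span of $v^*-z$ and $v^*-w$. For a solution of this system, the edges $xz$ and $yz$ give $(v^*-z)\cdot(x'-z')=0=(v^*-z)\cdot(y'-z')$, so $(v^*-z)\cdot(x'-y')=0$. In the same way $(v^*-w)\cdot(x'-y')=0$. Together with $d\cdot(x'-y')=0$ this gives $x'=y'$. So the solution is a motion of $H/xy$, hence trivial. The matrix therefore has rank $3n-6$. Now place $x=v^*+td$, $y=v^*$ and divide the row of $xy$ by $t\neq0$. As $t\to0$, these matrices tend to the one just studied. Rank cannot drop under small perturbation, so for small $t\ne0$ the rigidity matrix of $H$ has rank $3n-6$. ∎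

For example, contracting an edge of $K_4$ gives a triangle, so T2 shows again that $K_4$ is rigid.

**T3 (gluing).** Let $H=A\cup B$ and $X=V(A)\cap V(B)$ with $|X|\ge3$. If $A$ is rigid and $B\cup K(X)$ is rigid, where $K(X)$ is the complete graph on $X$, then $H$ is rigid.

*Proof.* In a generic placement, a motion of $H$ may be taken to vanish on $A$. On $B$ it vanishes on $X$, so it is a motion of $B\cup K(X)$, hence trivial, and it vanishes at three non-collinear points. So it is $0$. ∎

The condition $|X|\ge3$ matters: two copies of $K_4$ with exactly two common vertices can rotate about the line through them, as in Section 1.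

## 4. Why contracting edges inside the 5-connected class gets stuck

By (R) we must show that $J=G-\{e,f\}+\{g^*,h^*\}$ is rigid, and T2 suggests induction: contract an edge $xy$ of $G$ away from the marked edges, apply the theorem to the smaller sphere, and split back.

This stops at once. In a 5-connected triangulated sphere every degree is at least 5, since deleting the neighbors of a vertex of smaller degree would cut it off. A triangulated sphere on $n$ vertices has $3n-6$ edges, so $5n\le6n-12$ and $n\ge12$. If $n=12$, every contraction leaves the class, and there is no smaller case to appeal to. For larger $n$, contracting $xy$ lowers the degree of the two vertices opposite $xy$ by one, so the class is left whenever one of them has degree 5. We cannot retreat to 4-connectivity, because there the statement is false.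

So we need a hypothesis that follows from 5-connectivity, is inherited by contraction and by cutting along short cycles, and excludes exactly the bad octahedron-like configurations. Where does it come from? Delete $e,f,g,h$ from $G$. The sphere acquires quadrilateral faces, or a pentagon where two deleted edges share a face. The faces left by $e,f$ stay empty. The faces left by $g,h$ are filled completely: the bars $g,g^*$ are the two diagonals of the quadrilateral. We now forget $G$ and study such spheres with filled and empty faces directly. For them we find an exact criterion.

## 5. Blocks, holes and two obstructions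

**Definition (bh-graph).** A *bh-graph* $\mathcal G$ is a connected simple graph $\Gamma$ with $n\ge3$ vertices embedded in the sphere, with all faces bounded by cycles of length 3, 4 or 5, where each 4-face (*quad*) and each 5-face (*pent*) is labeled *block* or *hole*. A face $F$ of length $k$ has weight $c(F)=k-3$ if it is a block, $c(F)=-(k-3)$ if it is a hole, and $c(F)=0$ if it is a triangle. We require $\sum_Fc(F)=0$ and $s:=\sum_F|c(F)|\le4$. The graph $H(\mathcal G)$ is $\Gamma$ together with the complete graph on the vertices of each block.

The positive weights add up to $s/2\le2$, and so do the absolute values of the negative ones. Hence the nonzero weights form one of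
$$\emptyset,\ \{1,-1\},\ \{1,1,-1,-1\},\ \{2,-2\},\ \{2,-1,-1\},\ \{-2,1,1\}.\tag{2}$$
Since each face lies on one side of its boundary cycle, every edge has two different faces at its two sides, and each face has only one corner at each of its vertices.

Three examples. A 4-cycle with one side a block and the other a hole has $H=K_4$. A 5-cycle with one side a block and the other a hole has $H=K_5$. The graph $K_{2,4}$ on $\{u,v\}$ and $\{a_1,\dots,a_4\}$ has four quads $ua_iva_{i+1}$; labeled alternately block, hole, block, hole it gives two copies of $K_4$ sharing $u,v$, which is not rigid.

**Counting.** The face lengths add up to $2|E|$ and also to $3|\mathcal F|+s$, where $\mathcal F$ is the set of faces. With Euler's formula $n-|E|+|\mathcal F|=2$ we get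
$$|E(\Gamma)|=3n-6-s,\qquad |\mathcal F|=2n-4-s .\tag{3}$$

**Definition (sides, and the conditions (S), (N)).** A closed disc $D$ bounded by a cycle of $\Gamma$ is a *side* of the cycle, and $c(D)$ is the sum of the weights of the faces in $D$. The two sides of a cycle have opposite weights, so we may speak of a cycle of weight $\pm w$. Consider the following conditions.

**(S)** Every side $D$ of every $k$-cycle with $k\in\{3,4\}$ has $|c(D)|\le k-3$.

**(N)** There are no vertices $u,v$ with four common neighbors $a_1,a_2,a_3,a_4$ (in cyclic order) such that the four discs bounded by $ua_iva_{i+1}$ (indices mod 4), i.e. the four faces of this $K_{2,4}$, have weights alternately $+1,-1,+1,-1$. Such a configuration is called a *banana*.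

In the labeled $K_{2,4}$ above, (S) holds: all cycles are 4-cycles $ua_iva_j$, of weight $\pm1$ if $a_i,a_j$ are cyclically consecutive and $1-1=0$ otherwise. But (N) fails, so (S) alone is not enough. If instead the labels around are block, block, hole, hole, then $ua_1va_3$ has a side of weight 2 and (S) fails.

**Theorem 2.** $H(\mathcal G)$ is rigid if and only if (S) and (N) hold.

The easy half is counting, and it explains the two conditions.

**Proof of necessity.** Let $H^-$ be the edge multiset obtained from $\Gamma$ by adding both diagonals of each block quad and four of the five diagonals of each block pent. Since $K_5$ minus an edge is rigid, the row of the missing diagonal of a pent lies in the span of the other nine, so $H(\mathcal G)$ is rigid if and only if $H^-$ has generic rank $3n-6$. A block of weight $c$ contributes $2c$ diagonals, so by (3)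
$$|H^-|=3n-6-s+2\cdot\tfrac s2=3n-6 .$$
So it is enough to show that $H^-$ is dependent if (S) or (N) fails.

Let $D$ be a disc bounded by a $k$-cycle, with $n_D$ vertices. The part of $\Gamma$ in $D$ is connected: follow a path of $\Gamma$ from a vertex of $D$ toward the cycle and stop at its first vertex on the cycle; it stays in $D$. The edge count in (3) used only Euler's formula, and here the outside is one face of length $k$. So $D$ contains
$$3n_D-6-(k-3)-\sum_{F\subset D}|c(F)|+2\sum_{F\subset D,\,c(F)>0}c(F)=3n_D-6-(k-3)+c(D)\tag{4}$$
edges of $H^-$.

If (S) fails, one side of some $k$-cycle, $k\in\{3,4\}$, has $c(D)>k-3$, because the two sides have opposite weights. By (4), more than $3n_D-6$ edges lie on the $n_D$ vertices of $D$, and they are dependent.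

If (N) fails, let $D_1,D_3$ be the two discs of weight $+1$. By (4), their edge multisets $E_1,E_3$ have sizes $3n_{D_1}-6$ and $3n_{D_3}-6$. They are disjoint, because $D_1\cap D_3=\{u,v\}$, an edge $uv$ of $\Gamma$ lies in at most one disc, and each block lies in only one disc. If $E_1$ or $E_3$ is dependent, we are done. Otherwise both are rigid on their vertex sets, so the row of the pair $uv$, which is not zero, lies in the span of each of them. Two independent sets whose spans meet in a nonzero vector have a dependent union. ∎

## 6. How Theorem 2 yields the statement about angles

Sufficiency in Theorem 2 takes Sections 7 to 12. First we see what it buys: an exact classification in the 4-connected case, and from it Theorem 1.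

**Theorem 3.** Let $G$ be a 4-connected triangulated sphere, $e\ne f$, $g\ne h$ edges such that the faces at $g,h$ contain neither $e$ nor $f$. Put $\Gamma=G-\{e,f,g,h\}$. The angles at $g,h$ in generic realizations of $G-\{e,f\}$ are independent if and only if

**(A)** no 4-cycle of $\Gamma$ has $g,h$ on one side and $e,f$ on the other; and

**(B)** no two vertices $u,v$ have four common neighbors in $\Gamma$ such that the four discs bounded by $ua_iva_{i+1}$ contain, in cyclic order, one of $g,h$; one of $e,f$; the other of $g,h$; the other of $e,f$.

**Step (building the bh-graph).** We check that deleting the four edges produces a bh-graph. All degrees of $G$ are at least 4, since deleting the neighbors of a vertex of smaller degree would isolate it; hence $4n\le6n-12$ and $n\ge6$. By hypothesis the faces at $e,f$ are different from those at $g,h$. The two apexes at an edge of $G$ are distinct, since otherwise the two faces would have the same boundary and $n=3$; for the same reason two edges lie on at most one common face. If $e,f$ lie on no common face, deleting them creates two quads, each bounded by a 4-cycle. If they lie on a common face, write $e=pr$, $f=ps$ with faces $pqr,prs,pst$. Deleting them creates one 5-face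 with boundary $p,q,r,s,t$. This is a cycle: $q\ne s$ and $t\ne r$ because the two apexes at an edge are distinct, and $q=t$ would make the faces close up around $p$ and give $\deg p=3$. The same holds for $g,h$. Each deletion merges two distinct faces, so $\Gamma$ stays connected. Label the faces arising from $e,f$ as holes and those from $g,h$ as blocks. The total weight is $2-2=0$ and $s=4$: we have a bh-graph $\mathcal G$. For any cycle of $\Gamma$ with side $D$,
$$c(D)=\#\{g,h\text{ inside }D\}-\#\{e,f\text{ inside }D\}.\tag{5}$$

**Step (comparing the two graphs).** We compare $H(\mathcal G)$ with $J=G-\{e,f\}+\{g^*,h^*\}$. If $g,h$ lie on no common face, the diagonals of the two blocks are $g,g^*$ and $h,h^*$, so $H(\mathcal G)=J$. If they lie on a common face, with $g=pr$, $h=ps$ and faces $pqr,prs,pst$, then $g^*=qs$ and $h^*=rt$. So $J$ contains on $\{p,q,r,s,t\}$ the 5-cycle and the diagonals $pr,ps,qs,rt$, that is, $K_5$ minus the edge $qt$, which is rigid; and $H(\mathcal G)$ differs from $J$ by at most the edge $qt$. In both cases one graph is rigid if and only if the other is. By (R) and Theorem 2,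
$$\text{the angles at }g,h\text{ are independent generically}\iff\mathcal G\text{ satisfies (S) and (N)}.\tag{6}$$

**Proof of Theorem 3.** In $G$ every 3-cycle bounds a face: by 4-connectivity one side has no interior vertex, and a 3-cycle has no chord, so this side has no interior edge either. A 3-cycle of $\Gamma$ therefore bounds a face of $G$ which contains none of $e,f,g,h$ and has none of them on its boundary. It is a triangular face of $\Gamma$ and has weight $0$. So (S) always holds for 3-cycles. For a 4-cycle of $\Gamma$ each of $e,f,g,h$ lies inside exactly one side, and by (5) a side has $|c(D)|\ge2$ exactly when it contains both edges of one pair and none of the other. So (S) for 4-cycles is exactly (A). If four discs around $u,v$ have weights $+1,-1,+1,-1$, then by (5) each of the two positive ones contains at least one of $g,h$ and each of the two negative ones at least one of $e,f$, so each contains exactly one of the four edges. Conversely, discs as in (B) have alternating weights. So (N) is exactly (B). Apply (6). ∎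

**Proof of Theorem 1.** Let $G$ be 5-connected; it is then 4-connected, and $n\ge12$ by Section 4. We check (A) and (B).

For (A), consider a 4-cycle of $\Gamma$. Deleting its vertices leaves $G$ connected, so one of its sides has no interior vertex. That side is cut into triangles by edges joining vertices of the 4-cycle, so it consists of two faces of $G$ and has a single edge of $G$ in its interior. It contains neither both of $g,h$ nor both of $e,f$, so the configuration forbidden by (A) does not occur.

For (B), suppose $u,v$ have four common neighbors $a_1,\dots,a_4$ in cyclic order, and let $D_i$ be the disc bounded by $ua_iva_{i+1}$ that contains no other $a_j$. The other side of this 4-cycle has the other two $a_j$ in its interior. By 5-connectivity, $D_i$ has no interior vertex. This holds for all $i$, so $V(G)=\{u,v,a_1,\dots,a_4\}$, contradicting $n\ge12$. So (B) holds, and Theorem 3 gives Theorem 1. ∎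

What remains is sufficiency in Theorem 2.

## 7. A minimal counterexample has no short separating cycles

Suppose sufficiency fails. From now on $\mathcal G$ is a counterexample with $n$ minimum: (S) and (N) hold, and $H=H(\mathcal G)$ is not rigid. For $n=3$, $\Gamma$ is a triangle. For $n=4$, (3) gives $6-s$ edges: $s=4$ would leave 2 edges and no cycle, $s=2$ gives a 4-cycle with one block and one hole, and $s=0$ gives $K_4$. So $H$ is $K_3$ or $K_4$, which is rigid. Hence $n\ge5$.

The plan is to show that $\Gamma$ has no short separating cycle of extreme weight, no vertex of degree 2, and hardly any edge that could be contracted; counting then leaves $n\le9$, and the survivors are treated by hand. Two small facts are used all the time.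

**Chord Lemma.** Two vertices that are non-consecutive on a quad or pent $F$ are not adjacent in $\Gamma$.

*Proof.* An edge joining them lies outside $F$ and divides the complement of $F$, which has weight $-c(F)$, into two discs. If $F$ is a quad, both discs are bounded by 3-cycles and have weight $0$ by (S), but $-c(F)=\pm1$. If $F$ is a pent, they are bounded by a 3-cycle and a 4-cycle, so by (S) their total weight is at most $1$ in absolute value, but $-c(F)=\pm2$. ∎

**Observation.** If two distinct faces both contain the path $p\,t\,q$ on their boundaries, then $\deg t=2$.

*Proof.* Each of the faces occupies one corner at $t$, lying between $tp$ and $tq$ with no other edge in it. Two such corners exhaust the rotation at $t$. ∎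

**Cutting.** This is the construction for separating cycles. Let $C$ be a cycle of length $k\in\{3,4,5\}$ with sides $D,D'$ and $|c(D)|=k-3$. Let $\mathcal G_D$ be the part of $\Gamma$ in $D$, with $C$ bounding one new face of weight $-c(D)=c(D')$; for $k\ge4$ the sign tells whether the new face is a block or a hole. Define $\mathcal G_{D'}$ similarly.

This is a bh-graph. It is connected, as we saw before (4). Its faces are the faces of $\Gamma$ in $D$, with unchanged boundary cycles, and the new face. The weights add up to $0$, and $\sum|c|$ does not increase, because $|c(D')|\le\sum_{F\subset D'}|c(F)|$.

It inherits (S) and (N). If $K$ is a cycle or a $K_{2,4}$ in $D$, the open disc $D'\setminus C$ does not meet $K$ and lies in a single face of $K$. Replacing $D'$ by one face of the same weight therefore preserves the weights of all faces of $K$.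

**Step 0. Every 3-cycle bounds a face.** Suppose the 3-cycle $C$ does not bound a face. A side without interior vertices has no interior edges, as $C$ has no chords, so it would be a face; hence both sides have interior vertices. By (S), $C$ has weight $0$. Cut along $C$. Both $\mathcal G_D$ and $\mathcal G_{D'}$ have fewer vertices than $\mathcal G$ and satisfy (S) and (N), so $H(\mathcal G_D)$ and $H(\mathcal G_{D'})$ are rigid. Their union is $H$, and they share the three vertices of $C$. By T3, $H$ is rigid: contradiction.

**Step 1. Every 4-cycle of weight $\pm1$ bounds a face.**

**Step 2. Every 5-cycle of weight $\pm2$ bounds a face.**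

The two are proved together; the purpose is to cut again, with a block on one side and a hole on the other. Let $C$ be such a cycle of length $k=4$ or $5$, neither side a face, named so that $c(D)=k-3>0>c(D')$. No side contains a chord of $C$: a chord would split that side into discs bounded by two 3-cycles if $k=4$, with total weight $0$ by (S), or by a 3-cycle and a 4-cycle if $k=5$, with total weight at most $1$ in absolute value. So both sides, not being faces, have interior vertices, and $\mathcal G_D,\mathcal G_{D'}$ have fewer vertices than $\mathcal G$.

In $\mathcal G_D$ the new face has weight $-c(D)<0$ and is a hole. So $A:=H(\mathcal G_D)$ is just the part of $H$ in $D$, and it is rigid by minimality. In $\mathcal G_{D'}$ the new face is a block. So $H(\mathcal G_{D'})=B\cup K(V(C))$, where $B$ is the part of $H$ in $D'$, and this is rigid by minimality. By T3, $H=A\cup B$ is rigid: contradiction.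

## 8. Vertices of degree two

**Step 3. $\Gamma$ has minimum degree at least 3.** The method: a vertex of degree 2 can be suppressed, and T1 puts it back. Every vertex lies on a face bounded by a cycle, so degrees are at least 2. Let $t$ have degree 2, with neighbors $p,q$. There are two different faces $F_1,F_2$ at $t$, and both contain the path $p\,t\,q$.

Neither is a triangle. If one is, then $pq\in E(\Gamma)$. If the other is also a triangle, it has the same boundary $tpq$ and $n=3$; otherwise $p,q$ are non-consecutive on it, and $pq$ contradicts the Chord Lemma. So both are quads or pents, and $pq\notin E(\Gamma)$ by the Chord Lemma.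

Form $\Gamma'$ by deleting $t$ and adding the edge $pq$ inside $F_1\cup F_2$. This graph is simple and connected with $n-1\ge4$ vertices. $F_1,F_2$ are replaced by faces whose boundary cycles have $p\,t\,q$ replaced by $p\,q$. A cycle of $\Gamma'$ avoiding the edge $pq$ is a cycle of $\Gamma$ not through $t$, with $F_1\cup F_2$ on one side. A 3-cycle $pqu$ of $\Gamma'$ corresponds to the 4-cycle $ptqu$ of $\Gamma$, and $F_1,F_2$ lie on different sides of it.

In each of three cases we give $\Gamma'$ labels that make it a bh-graph $\mathcal G'$ with $\sum|c|\le2$. Then (N) is vacuous for $\mathcal G'$, since a banana needs four discs of nonzero weight; and (S) holds for all 4-cycles, since the positive weights add up to at most $1$ and so do the absolute values of the negative ones. Only 3-cycles have to be checked.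

**Case (a): both are quads**, $F_1=ptqs$ and $F_2=ptqs'$. Here $s\ne s'$, since otherwise both faces are bounded by the same 4-cycle and $n=4$. The 4-cycle $psqs'$ has $F_1\cup F_2$ as a side, so $|c(F_1)+c(F_2)|\le1$ by (S), and the two quads have opposite signs. Say $F_1$ is the block. By (2) the other nonzero weights are $\emptyset$ or $\{1,-1\}$, since in the cases $\{2,-1,-1\}$ and $\{-2,1,1\}$ the two quads have equal signs. In $\mathcal G'$ the new faces are the triangles $pqs,pqs'$; so the total weight is still $0$ and $\sum|c|\le2$.

A 3-cycle avoiding $pq$ keeps its weight $0$, as $c(F_1)+c(F_2)=0$. Consider a 3-cycle $pqu$, and let $D\supset F_1$, $D'\supset F_2$ be the sides of $ptqu$ in $\Gamma$. The side of $pqu$ in $\mathcal G'$ that comes from $D$ has weight $\delta=c(D)-1$. Since $\sum|c|\le2$ in $\mathcal G'$, $\delta\in\{-1,0,1\}$. The value $\delta=1$ would mean $c(D)=2$, against (S). Suppose $\delta=-1$, so $c(D)=c(D')=0$. If $u=s$, then $D=F_1$ and $c(D)=1$; if $u=s'$, then $D'=F_2$, $c(D')=-1$ and again $c(D)=1$. So $u\ne s,s'$. Then $t,s,u,s'$ are four common neighbors of $p,q$ in this cyclic order, and the four discs are $F_1$, $D\setminus F_1$, $D'\setminus F_2$, $F_2$ (up to boundaries), with weights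 $1,-1,1,-1$. This is a banana in $\mathcal G$, against (N). So $\delta=0$, and (S) holds for $\mathcal G'$.

By minimality $H(\mathcal G')$ is rigid. It is contained in $H-t$, because $pq$ is a diagonal of the block $F_1$, and $t$ is adjacent in $H$ to $p,q,s$. By T1, $H$ is rigid: contradiction.

**Case (b): a quad $F_1=ptqs$ and a pent $F_2=ptqr_1r_2$.** By (2), $c(F_2)=2\sigma$, $c(F_1)=-\sigma$, and one further face $F_3$ has weight $-\sigma$, where $\sigma=\pm1$. In $\mathcal G'$ the new faces are the triangle $pqs$ and the quad $pqr_1r_2$, to which we give weight $\sigma$. The total weight is $\sigma-\sigma=0$ and $\sum|c|=2$. Cycles avoiding $pq$ keep their weights, since $c(F_1)+c(F_2)=\sigma$. For a 3-cycle $pqu$, the side $D\supset F_1$ of $ptqu$ does not contain $F_2$, so $c(D)$ is $-\sigma$ or $-2\sigma$, hence $-\sigma$ by (S). In $\mathcal G'$ the corresponding side has weight $c(D)-c(F_1)=0$. So (S) holds, and $H(\mathcal G')$ is rigid by minimality.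

If $F_1$ is a block, then $\sigma=-1$, the new quad is a hole, $pq\in H$, so $H-t\supseteq H(\mathcal G')$, and $t$ is adjacent in $H$ to $p,q,s$. If $F_2$ is a block, the complete graph on $\{p,t,q,r_1,r_2\}$ is in $H$, so $H-t\supseteq H(\mathcal G')$ and $t$ has at least three neighbors in $H$. T1 gives a contradiction in both cases.

**Case (c): both are pents**, $F_1=ptqrs$ and $F_2=ptqr's'$. By (2) their weights are $2,-2$ in some order, and all other weights are $0$. In $\mathcal G'$ the new faces are the quads $pqrs$, $pqr's'$ with the same labels, so $\sum|c|=2$ and the total is $0$. Cycles avoiding $pq$ have both on one side, so weight $0$. There is no 3-cycle $pqu$, because $ptqu$ would separate $F_1$ from $F_2$ and have weight $\pm2$ in $\Gamma$, against (S). So $H(\mathcal G')$ is rigid. It is contained in $H-t$, because one of $F_1,F_2$ is a block that contains $p,q$ and the vertices of the new quad; and $t$ is adjacent in $H$ to the four other vertices of that block. T1 gives a contradiction. This proves Step 3.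

## 9. Contracting an edge between two triangles

Call an edge *TT* if both its faces are triangles. TT edges are the ones we can contract without touching a quad or pent. We now show that a contraction can fail for one reason only: it creates a banana.

**Step 4. What contraction of a TT edge does.** Let $xy$ be TT with faces $xyz,xyw$. Then $z\ne w$, since otherwise both faces have the same boundary and $n=3$. A common neighbor of $x,y$ gives a 3-cycle through $xy$, which bounds a face by Step 0; so $z,w$ are the only common neighbors in $\Gamma$. No quad or pent contains both $x$ and $y$: if they were consecutive, $xy$ would lie on it, against TT, and if not, the Chord Lemma is contradicted. The only triangular faces containing both are $xyz$ and $xyw$.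

So $\Gamma^*=\Gamma/xy$, with $xz,yz$ merged and $xw,yw$ merged, is a simple connected plane graph. Call the contracted vertex $v^*$. The faces of $\Gamma^*$ are the faces of $\Gamma$ other than $xyz,xyw$; each contains at most one of $x,y$, so it is still bounded by a cycle of the same length. With the same labels, $\Gamma^*$ carries a bh-graph $\mathcal G^*$ on $n-1$ vertices, and $H/xy\supseteq H(\mathcal G^*)$. If $\mathcal G^*$ satisfied (S) and (N), then $H(\mathcal G^*)$ would be rigid by minimality and $H$ would be rigid by T2, with $z,w$ as common neighbors. Hence $\mathcal G^*$ violates (S) or (N), and we must transport the violation back to $\Gamma$.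

**Lifting.** Let $K^*\subseteq\Gamma^*$ be a cycle or a $K_{2,4}$. For each edge of $K^*$ choose a lift in $\Gamma$; there is a choice only for $v^*z$ and $v^*w$. Let $K$ consist of the chosen edges, plus $xy$ if both $x$ and $y$ meet chosen edges.

*$K$ is 2-connected*, so its faces are bounded by cycles. If $xy\notin K$, then $K\cong K^*$, which is 2-connected. Let $xy\in K$; then $K/xy=K^*$, so $K$ is connected. A cut vertex of $K$ other than $x,y$ would be a cut vertex of $K^*$. Suppose $x$ is a cut vertex of $K$. The component of $K-x$ containing $y$ has a vertex other than $y$, as $y$ meets a chosen edge, and another component has a vertex outside $\{x,y\}$. So $K-\{x,y\}=K^*-v^*$ is disconnected, contradicting the 2-connectivity of $K^*$. The same holds for $y$.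

**Claim.** The faces of $K^*$ and of $K$ correspond bijectively with equal weights, and the edges of $K$ on the boundary of a face of $K$ are the chosen lifts of the boundary edges of the corresponding face of $K^*$, together possibly with $xy$.

*Proof.* Two faces of $\Gamma$ lie in the same face of $K$ if and only if they are joined by a chain of faces of $\Gamma$ in which consecutive ones share an edge not in $K$: a face of $K$ stays connected when the finitely many vertices of $\Gamma$ in it are removed. So the faces of $K$ are the components of the graph $M$ whose nodes are the faces of $\Gamma$, with one link for each edge of $\Gamma$ not in $K$, joining its two faces. Define $M^*$ from $\Gamma^*$ and $K^*$ in the same way. We compare $M$ with $M^*$.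

Let $P_z,Q_z$ be the faces other than $xyz$ at $xz,yz$, and $P_w,Q_w$ the faces other than $xyw$ at $xw,yw$. None of these four is $xyz$ or $xyw$, as $z\ne w$. The two faces of $\Gamma^*$ at $v^*z$ are $P_z,Q_z$, and those at $v^*w$ are $P_w,Q_w$. At every other edge of $\Gamma^*$ the two faces are the same as in $\Gamma$.

First delete from $M$ the link of $xy$, if it is present. This does not change the components. Indeed, then $xy\notin K$, so one of $x,y$, say $y$, meets no edge of $K$; turning around $y$ from $xyz$ across $yz,\dots,yw$ to $xyw$ joins these two nodes by links at $y$ without using $xy$. After this deletion the node $xyz$ has links only to $P_z$ (if $xz\notin K$) and to $Q_z$ (if $yz\notin K$). If $v^*z\notin K^*$, both links are present, and suppressing the node $xyz$ gives the link $P_zQ_z$ of $M^*$. If $v^*z\in K^*$, exactly one of $xz,yz$ is in $K$; the node $xyz$ has just one link and we delete it with this link, and $M^*$ has no link for $v^*z$. The node $xyw$ is treated in the same way. So $M^*$ arises from $M$, after the deletion of the link $xy$, by suppressing nodes with two links and deleting nodes with one link, and the components correspond bijectively. Weights agree, since $xyz$ and $xyw$ have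 weight $0$.

For the boundary edges, let $a\in K$ be the chosen lift of $a^*$. If $a\notin\{xz,yz,xw,yw\}$, the same two faces lie at $a$ and at $a^*$. If $a=xz$, the faces at $a$ are $P_z$ and $xyz$, and $xyz$ is linked to $Q_z$ across $yz\notin K$, while $a^*=v^*z$ has the faces $P_z,Q_z$. The other cases are the same with $x,y$ or $z,w$ exchanged. ∎

**(S) cannot be violated in $\mathcal G^*$.** Let $C^*$ be a $k$-cycle violating (S), $k\in\{3,4\}$. If it avoids $v^*$, or if its two edges at $v^*$ can both be lifted to $x$ or both to $y$, then by the Claim it lifts to a $k$-cycle of $\Gamma$ of the same weight, contradicting (S). Otherwise it lifts to a $(k+1)$-cycle $C\ni xy$ of the same weight. If $k=3$, $C$ is a 4-cycle of nonzero weight, so of weight $\pm1$ by (S). By Step 1 it bounds a face, a quad having $xy$ on its boundary, which contradicts TT. If $k=4$, the weight is at least $2$ in absolute value, and by (2) it is $\pm2$. By Step 2, $C$ bounds a pent having $xy$ on its boundary, again a contradiction. So (N) is violated: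

**(∗)** For every TT edge $xy$, $\mathcal G^*$ contains a banana. In particular, if there is a TT edge, the nonzero weights are $\{1,1,-1,-1\}$.

For the last statement, each of the four discs contains a face of nonzero weight; since $s\le4$, each contains exactly one, of weight $\pm1$.

## 10. The surroundings of a contractible edge

**Step 5. There are at most two TT edges, and if there is one, then $n\ge9$.** Let $xy$ be TT, and let $u,v,a_1,\dots,a_4$ be a banana in $\mathcal G^*$ with discs $D_i$ between $a_i$ and $a_{i+1}$. If it avoided $v^*$, or if all its edges at $v^*$ could be lifted to $x$, or all to $y$, then by the Claim it would lift to a banana in $\mathcal G$, contradicting (N). So $v^*$ is one of its vertices, and its edges at $v^*$ cannot all be lifted to $x$, nor all to $y$.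

**Case I: $v^*$ is some $a_i$, say $a_1$.** Neither $x$ nor $y$ is adjacent to both $u$ and $v$; say $x\sim u$, $y\sim v$. In the lift $K$, the 4-cycles $ua_2va_3$ and $ua_3va_4$ bound faces of $K$ of weight $\pm1$. By Step 1 each bounds a face of $\Gamma$. This must be the lifted disc, because the other side has $a_4$ (respectively $a_2$) in its interior. So two faces contain the path $u\,a_3\,v$, and the Observation gives $\deg a_3=2$, contradicting Step 3.

**Case II: $v^*\in\{u,v\}$, say $v^*=u$.** Let $A_x,A_y$ be the sets of indices $i$ with $x\sim a_i$, $y\sim a_i$. Their union is $\{1,2,3,4\}$ and neither is everything.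

Suppose $|A_x|=3$, say $A_x=\{1,2,3\}$. Lift with $xa_1,xa_2,xa_3,ya_4$. By the Claim, the faces of $K$ corresponding to $D_1,D_2$ have on their boundaries the edges of the cycles $xa_1va_2$ and $xa_2va_3$; as faces of $K$ are bounded by cycles, these are the whole boundaries. The weights are $\pm1$. By Step 1, and since $a_4$ is in the interior of the other sides, both discs are faces of $\Gamma$. They share the path $x\,a_2\,v$, so $\deg a_2=2$: contradiction. The same holds for $A_y$.

So $|A_x|=|A_y|=2$ and the two sets are disjoint; in particular no $a_i$ is $z$ or $w$. The rotation at $v^*$ is: $z$, the other neighbors of $x$, $w$, the other neighbors of $y$. So $A_x$ is cyclically consecutive, say $A_x=\{1,2\}$ and $A_y=\{3,4\}$.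

The lifted discs $D_1$ and $D_3$ are bounded by the 4-cycles $xa_1va_2$ and $ya_3va_4$ and have equal weights $\sigma=\pm1$. By Step 1 they are faces of $\Gamma$, since their other sides contain $a_3$, respectively $a_1$, in the interior. Call these quads $F_1$ and $F_3$. The lifted discs $D_2,D_4$ are bounded by the 5-cycles
$$x\,a_2\,v\,a_3\,y\qquad\text{and}\qquad y\,a_4\,v\,a_1\,x,$$
and each has weight $-\sigma$. The two faces at $xy$ lie one in each; say $xyz$ in $D_2$ and $xyw$ in $D_4$. Now $z\ne a_2,a_3$, and $z\ne v$ because $xv$ would join opposite vertices of $F_1$, against the Chord Lemma. So $z$ is an interior vertex of $D_2$, and in the same way $w$ is an interior vertex of $D_4$.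

There are two consequences.

1. $n\ge9$, because $x,y,v,a_1,\dots,a_4,z,w$ are distinct.
2. There are at most two TT edges. Indeed $F_1,F_3$ are the two quads of sign $\sigma$, their only common vertex is $v$, and $x,y$ are the vertices opposite $v$ in them. So $xy$ is determined by $\sigma\in\{1,-1\}$.

## 11. Counting down to at most nine vertices

**Step 6. Which weights and which $n$ are possible.** Let $T$ be the number of triangles, $\tau$ the number of TT edges, $\nu$ the number of edges with no triangle at either side, and $\ell$ the total length of the quads and pents. Count the edges with a triangle on exactly one side in two ways: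
$$3T-2\tau=\ell-2\nu .\tag{7}$$
By Step 3 and (3), $2(3n-6-s)\ge3n$. If $\tau=0$, consecutive corners at a vertex are not both triangles, so a vertex of degree $d$ lies on at most $\lfloor d/2\rfloor$ triangles. We go through (2).

*Weights $\emptyset$.* All faces are triangles and all edges are TT, contradicting (∗).

*Weights $\{1,-1\}$.* By (∗), $\tau=0$. Here $s=2$, $T=(2n-6)-2=2n-8$ and $\ell=8$, so (7) gives $3(2n-8)\le8$ and $n\le5$. But $2(3n-8)\ge3n$ gives $n\ge6$.

*Weights $\{2,-2\}$.* Again $\tau=0$. Here $s=4$, $T=(2n-8)-2=2n-10$ and $\ell=10$, so $3(2n-10)\le10$ and $n\le6$. But $2(3n-10)\ge3n$ gives $n\ge7$.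

*Weights $\{2,-1,-1\}$ or $\{-2,1,1\}$.* Again $\tau=0$. Here $T=(2n-8)-3=2n-11$ and $\ell=13$, so $3(2n-11)\le13$ and $n\le7$; and $n\ge7$ as before. For $n=7$ there are 11 edges, so the degree sum is 22: six vertices of degree 3 and one of degree 4. Hence there are at most $6+2=8$ triangle corners. But $3T=9$: contradiction.

*Weights $\{1,1,-1,-1\}$.* Here $T=(2n-8)-4=2n-12$ and $\ell=16$, so (7) gives
$$\tau=3n-26+\nu ,\tag{8}$$
and $n\ge7$ as before. By Step 5, $\tau\le2$, so $3n\le28$ and $n\le9$.

So the weights are $\{1,1,-1,-1\}$, there are four quads and no pents, and $n\in\{7,8,9\}$.

## 12. Nine, eight and seven vertices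

**Nine vertices.** We use the picture of Step 5. By (8), $\tau\ge1$, so Step 5 applies and the vertices are exactly $x,y,v,a_1,\dots,a_4,z,w$. The disc $D_2$, bounded by $xa_2va_3y$, has $z$ as its only interior vertex and contains exactly one quad, of sign $-\sigma$; its other faces are triangles.

It contains no chord of its boundary. The edges $xv$, $yv$ would be chords of $F_1,F_3$. The pairs $xa_3$, $ya_2$ are not edges, since $A_x=\{1,2\}$, $A_y=\{3,4\}$. Suppose $a_2a_3$ were an edge in $D_2$. It cuts off a disc bounded by the 3-cycle $a_2va_3$, of weight $0$, so the disc bounded by $xa_2a_3y$ has weight $-\sigma$. This disc contains the face $xyz$, so it has $z$ in its interior, and its other side has $v$ in its interior. So a 4-cycle of weight $\pm1$ does not bound a face, contradicting Step 1.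

Hence all edges in the interior of $D_2$ are at $z$, and $D_2$ has $\deg z$ faces. Adding up face lengths, $3\deg z+1=5+2\deg z$, so $\deg z=4$. The quad consists of $z$, the unique vertex $b$ of the 5-cycle not adjacent to $z$, and the two neighbors of $b$ on the 5-cycle. As $z\sim x,y$, we have $b\in\{a_2,v,a_3\}$. If $b=a_2$, the quad and $F_1$ share the path $x\,a_2\,v$, so $\deg a_2=2$; if $b=a_3$, the quad and $F_3$ share the path $y\,a_3\,v$, so $\deg a_3=2$. Both contradict Step 3. If $b=v$, then $xyz$, $xza_2$, $yza_3$ are triangular faces, so $xy,xz,yz$ are all TT, contradicting $\tau\le2$.

So $n\in\{7,8\}$, and $\tau=0$ because a TT edge needs $n\ge9$.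

**Eight vertices: the shape of $\Gamma$.** We determine $\Gamma$ completely. Here $T=4$, $\nu=2$ by (8), and there are 14 edges and 8 faces; the degree sum is 28. Write the degree of a vertex as $d=3+\varepsilon$ with $\varepsilon\ge0$; then $\sum\varepsilon=4$. The number of triangle corners is $12\le\sum\lfloor d/2\rfloor$. Now
$$\lfloor d/2\rfloor=1+\lfloor(\varepsilon+1)/2\rfloor\le1+\varepsilon,$$
with equality if and only if $\varepsilon\le1$, and $\sum(1+\varepsilon)=12$. So equality holds throughout. There are four vertices of degree 3, each on exactly one triangle, and four of degree 4, each with faces alternately triangle, quad, triangle, quad. Call an edge between two quads *QQ*. A vertex of degree 3 is on exactly one QQ edge, and a vertex of degree 4 on none. So the two QQ edges match the four vertices of degree 3.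

Let $pq$ be QQ, with quads $Q_1=pqab$ and $Q_2=pqcd$ in cyclic order. By the Observation, $b\ne d$ (else $\deg p=2$) and $a\ne c$ (else $\deg q=2$). By the Chord Lemma $a\ne d$, since $a$ is opposite $p$ in $Q_1$ while $d\sim p$; similarly $b\ne c$. Since $p$ and $q$ have degree 3 and each is on one triangle, $pbd$ and $qac$ are triangular faces.

We claim that $a,b,c,d$ have degree 4. Suppose $a$ has degree 3, with neighbors $q,b,c$. Its faces are $Q_1$, $qac$, and a quad at the corner $b\,a\,c$. So its QQ edge is $ab$, and $b$ too has degree 3, with neighbors $a,p,d$. The second face at $ab$ has at $b$ the corner $a\,b\,d$, so it contains the path $c\,a\,b\,d$ and is the quad $cabd$. Then $cd$ lies on this quad and on $Q_2$, so $pq,ab,cd$ are three QQ edges, contradicting $\nu=2$. The configuration is symmetric in $p\leftrightarrow q$ (with $a\leftrightarrow b$, $c\leftrightarrow d$) and in $Q_1\leftrightarrow Q_2$, so $a,b,c,d$ all have degree 4.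

Let $r,s$ be the other two vertices (the letter $s$ now names a vertex). They have degree 3, and $rs$ is QQ. They are not adjacent to $p,q$, so each has two further neighbors in $\{a,b,c,d\}$. The ten edges
$$pq,\ qa,\ ab,\ bp,\ qc,\ cd,\ dp,\ bd,\ ac,\ rs$$
and these four are all 14 edges. In particular $ad$ and $bc$ are not edges, and each of $a,b,c,d$, being on three of the ten, has exactly one neighbor in $\{r,s\}$. The corner at $r$ not at $rs$ is a triangle, so the two further neighbors of $r$ are adjacent; likewise for $s$. So the two pairs are opposite edges of the 4-cycle $abdc$. If they were $bd$ and $ac$, then $bd$ would lie on a second triangular face besides $pbd$ and be TT. So, up to naming, $r\sim a,b$ and $s\sim c,d$, and $rab$, $scd$ are triangular faces. One face at $rs$ has the corner $a\,r\,s$. It is a quad whose fourth vertex is a common neighbor of $a$ and $s$ among $c,d$; as $ad$ is not an edge, it is $Q_3=rsca$. The face at the corner $b\,r\,s$ is $Q_4=rsdb$ in the same way, as $bc$ is not an edge. So the eight faces are the triangles $pbd,qac,rab,scd$ and the quads $Q_1,\dots,Q_4$.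

**Eight vertices: the labels.** We use (S) to find the blocks. The adjacent vertices $p,q$ lie on one side of the 4-cycle $abdc$, and so do $r,s$; these sides differ, because the two faces at $ab$ are $Q_1\ni p$ and $rab$. So $abdc$ separates $Q_1,Q_2$ from $Q_3,Q_4$. By (S), $Q_1,Q_2$ have opposite labels, and so do $Q_3,Q_4$. The permutation $(a\,c)(b\,d)(r\,s)$ preserves the set of faces, exchanges $Q_1,Q_2$ and fixes $Q_3,Q_4$. The permutation $(p\,q)(a\,b)(c\,d)$ preserves the set of faces, exchanges $Q_3,Q_4$ and fixes $Q_1,Q_2$. So we may assume that $Q_1$ and $Q_3$ are the blocks.

**Eight vertices: rigidity.** Now $H$ has the 14 edges above and the diagonals $pa,qb,rc,sa$. The edge $ap$ has the common neighbors $q,b$ in $H$. Naming the contracted vertex $a$, the graph $H/ap$ has the edges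
$$aq,ab,ac,ad,ar,as,qc,qb,cd,bd,rb,rs,sc,sd,rc.$$
Here $q$ has the three neighbors $a,b,c$; delete $q$. Then $b$ has the three neighbors $a,d,r$; delete $b$. What remains is $K_5$ on $\{a,c,d,r,s\}$ minus the edge $dr$: the triangle $acs$ plus $d$ and $r$, each joined to $a,c,s$. This is rigid, so $H/ap$ is rigid by T1, and $H$ is rigid by T2: contradiction.

**Seven vertices: a local rule.** Here $T=2$, there are four quads and no pents, and 11 edges; the degree sum is 22, so there are six vertices of degree 3 and one vertex $m$ of degree 4. Since $\tau=0$, each vertex of degree 3 lies on at most one triangle. The following rule will determine the labels.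

**(i)** If a vertex $t$ of degree 3 lies on a triangle $tpq$ and quads $tp\alpha r$ and $tr\beta q$, then the two quads have opposite signs.

Indeed $\alpha\ne\beta$, else both quads contain the path $t\,r\,\alpha$ and $\deg r=2$. By the Chord Lemma $\alpha\ne q$ and $\beta\ne p$, since $\alpha,\beta$ are opposite $t$. So $p\,\alpha\,r\,\beta\,q$ is a 5-cycle, one side of which is the union of the three faces at $t$. If the signs agreed, it would have weight $\pm2$ and bound a pent by Step 2, but there are no pents.

Let $m$ lie on $j\in\{0,1,2\}$ triangles. In each case the two vertices outside $m$ and its four neighbors are called *the remaining vertices*. The vertex opposite $m$ in a quad at $m$ is not adjacent to $m$ by the Chord Lemma, so it is one of the remaining vertices.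

**Seven vertices, $j=0$.** The faces at $m$ are quads $m\,n_i\,o_i\,n_{i+1}$ ($i$ mod 4), and the $o_i$ are remaining vertices. By the Observation $o_i\ne o_{i+1}$, else $\deg n_{i+1}=2$. So the $o_i$ alternate between the two remaining vertices, and each $n_i$ is adjacent to $m$ and to both of them. This gives a $K_{3,3}$ in a planar graph: contradiction.

**Seven vertices, $j=1$.** Let the triangle be $mb_1b_2$, the neighbors of $m$ in cyclic order $b_1,b_2,n_1,n_2$, and the quads $mb_2yn_1$, $mn_1\zeta n_2$, $mn_2xb_1$ (the letters $x,y$ are used afresh). Then $x,y,\zeta$ are remaining vertices. As $b_1,b_2$ have degree 3, the neighbors of $b_1$ are $m,b_2,x$ and those of $b_2$ are $m,b_1,y$. So the second face at $b_1b_2$ contains $x\,b_1\,b_2$ and $b_1\,b_2\,y$. It is not a triangle, as $\tau=0$, so it is the quad $xb_1b_2y$, and $x\ne y$. Hence $\zeta=x$ or $\zeta=y$. In the first case two faces contain $m\,n_2\,x$ and $\deg n_2=2$; in the second, two faces contain $m\,n_1\,y$ and $\deg n_1=2$. Both contradict Step 3.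

**Seven vertices, $j=2$: the shape and the labels.** As $\tau=0$, the two triangles at $m$ are not at consecutive corners. Let them be $mb_1b_2$ and $mc_1c_2$, with cyclic order $b_1,b_2,c_1,c_2$ at $m$, and let the quads at $m$ be $X=b_2mc_1o_1$ and $Y=c_2mb_1o_2$. The vertices $o_1,o_2$ are among the remaining vertices $\rho,\kappa$. If $o_1=o_2$, this vertex would be adjacent to $b_1,b_2,c_1,c_2$ and have degree at least 4, but only $m$ has degree 4. So say $o_1=\rho$, $o_2=\kappa$. Now $b_1,b_2,c_1,c_2$ have all their three neighbors, and $\rho\not\sim m$, so the third neighbor of $\rho$ is $\kappa$. The second face at $b_1b_2$ contains the path $\kappa\,b_1\,b_2\,\rho$ and is the quad $Z=b_1b_2\rho\kappa$; the second face at $c_1c_2$ contains $\rho\,c_1\,c_2\,\kappa$ and is the quad $W=c_1c_2\kappa\rho$. By (i) at $b_2$, at $b_1$ and at $c_1$, the pairs $X,Z$ and $Y,Z$ and $X,W$ have opposite signs. So $X,Y$ have the same sign, and $Z,W$ have the opposite sign.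

**Seven vertices, $X,Y$ blocks.** We show that $H$ is rigid by a direct computation. $H$ consists of $K_4$'s on $\{m,b_2,c_1,\rho\}$ and $\{m,b_1,c_2,\kappa\}$ and the bars $b_1b_2$, $c_1c_2$, $\rho\kappa$. Put $m=0$ and place the rest generically. Take a motion, subtract a trivial one so that it vanishes on the second $K_4$. On the first $K_4$ it is trivial with $m'=0$, so it is $x'=\omega\times x$ for some $\omega$. The bar $b_1b_2$ gives $0=(b_2-b_1)\cdot(\omega\times b_2)=-\omega\cdot(b_2\times b_1)$, and the other two bars are similar. So
$$\omega\cdot(b_2\times b_1)=\omega\cdot(c_1\times c_2)=\omega\cdot(\rho\times\kappa)=0 .$$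
The determinant of these three vectors is a polynomial in the coordinates. It is not the zero polynomial: for $b_2=\mathbf e_1$, $b_1=c_1=\mathbf e_2$, $c_2=\rho=\mathbf e_3$, $\kappa=\mathbf e_1$ the vectors are $\mathbf e_3,\mathbf e_1,\mathbf e_2$. So generically $\omega=0$, and $H$ is rigid: contradiction.

**Seven vertices, $Z,W$ blocks.** Here we use one special placement. $H-m$ is the union of the $K_4$'s on $\{b_1,b_2,\rho,\kappa\}$ and $\{c_1,c_2,\rho,\kappa\}$, and $m$ is joined to $b_1,b_2,c_1,c_2$. The graph $H-m+b_1c_1$ is rigid by T1: it contains $K_4$ on $b_1,c_1,\rho,\kappa$, then $b_2$ is joined to $b_1,\rho,\kappa$, and $c_2$ to $c_1,\rho,\kappa$. Place it generically, put $m$ at the midpoint of $b_1c_1$, and let $d=b_1-c_1$. Since $m-b_1=-d/2$ and $m-c_1=d/2$, a motion of $H$ satisfies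
$$(m'-b_1')\cdot d=0=(m'-c_1')\cdot d,\qquad\text{hence}\qquad(b_1'-c_1')\cdot d=0 .$$
So on the vertices other than $m$ it is a motion of $H-m+b_1c_1$, hence trivial, and we may take it to be zero there. Then $m'$ is orthogonal to $d$, $m-b_2$ and $m-c_2$. These three vectors are independent for generic $b_1,c_1,b_2,c_2$, so $m'=0$. In this placement all motions are trivial, so $H$ is rigid: contradiction.

All cases are contradictory. So (S) and (N) imply that $H(\mathcal G)$ is rigid, which completes the proof of Theorem 2, and with it, by Section 6, the proofs of Theorems 3 and 1. $\blacksquare$
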